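# Approximating prescribed functions by a polynomial and its derivatives on a Jordan arc

## 1. Rectifiable arcs, where integration decides everything

A **Jordan arc** is a set $C=\phi([0,1])\subset\mathbb C$, where $\phi$ is a homeomorphism of $[0,1]$ onto $C$. We fix $\phi$ throughout. A sub-arc is a set $\phi([s,t])$ with $s<t$. The length of $\phi([s,t])$ is the supremum of the polygonal sums $\sum_j|\phi(t_j)-\phi(t_{j-1})|$ over partitions $s=t_0<\dots<t_N=t$, and the sub-arc is rectifiable if its length is finite.

**Definition.** Let $n\ge1$ and let $f_0,\dots,f_n$ be continuous on $C$. The approximation is *possible* for $f_0,\dots,f_n$ if there are polynomials $p_k$ such that $p_k^{(i)}\to f_i$ uniformly on $C$ for each $0\le i\le n$.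

So we ask one polynomial to imitate $f_0$, its derivative to imitate $f_1$, and so on, although the $f_i$ are chosen with no relation to each other. On $C=[0,1]$ this is often hopeless: if $p_k\to0$ and $p_k'\to1$ uniformly, then $p_k(1)-p_k(0)=\int_0^1p_k'$ tends both to $0$ and to $1$. The same obstruction exists on every rectifiable sub-arc. If $J$ is rectifiable with endpoints $z_0,z_1$, then $\int_Jp'\,dz=p(z_1)-p(z_0)$ for polynomials, and $|\int_Jf\,dz|\le\max_J|f|\cdot\operatorname{length}(J)$. Passing to the limit, we see that if the approximation is possible then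
$$\int_Jf_{i+1}(z)\,dz=f_i(z_1)-f_i(z_0)\qquad(0\le i\le n-1)\tag{1}$$
for every rectifiable sub-arc $J$ of $C$ from $z_0$ to $z_1$.

When $C$ itself is rectifiable, (1) is also sufficient, and this is easy. We need one textbook fact. **Lavrentiev's theorem** (a special case of Mergelyan's): if $X\subset\mathbb C$ is compact with empty interior and connected complement, then polynomials are uniformly dense in the continuous functions on $X$. Every Jordan arc is such a set.

**Proposition 0 (the easy case).** Let $C$ be a rectifiable Jordan arc and let $f_0,\dots,f_n$ satisfy (1) on all its sub-arcs. Then the approximation is possible.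

**Proof.** Let $L$ be the length of $C$, let $z_0=\phi(0)$ and $\varepsilon>0$. By Lavrentiev's theorem there is a polynomial $q_n$ with $|q_n-f_n|\le\varepsilon$ on $C$. For $i=n-1,\dots,0$ let $q_i$ be the polynomial with $q_i'=q_{i+1}$ and $q_i(z_0)=f_i(z_0)$. For $z=\phi(t)$, (1) on $\phi([0,t])$ gives
$$|q_i(z)-f_i(z)|=\Big|\int_{\phi([0,t])}(q_{i+1}-f_{i+1})\,dz\Big|\le L\max_C|q_{i+1}-f_{i+1}| .$$
Hence $|q_i-f_i|\le L^{n-i}\varepsilon$ on $C$. Since $q_0^{(i)}=q_i$, the polynomial $q_0$ does the job as $\varepsilon\to0$. $\square$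

What changes in general? The proof multiplies an error by $L$, so it says nothing when $L=\infty$. At the opposite extreme from Proposition 0 stand the arcs on which *no* sub-arc is rectifiable. On them condition (1) is empty, and one may ask whether total freedom holds. This is the problem, which comes from the paper "Approximation By A Polynomial And Its Derivatives On Certain Closed Sets". The conjecture is that if $C$ has no rectifiable sub-arc, then the approximation is possible for all continuous $f_0,\dots,f_n$. It is true.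

**Theorem 1.** Let $C$ be a Jordan arc. The following are equivalent:

(i) $C$ has no rectifiable sub-arc;

(ii) for some $n\ge1$ the approximation is possible for all continuous $f_0,\dots,f_n$;

(iii) for every $n\ge1$ the approximation is possible for all continuous $f_0,\dots,f_n$;

(iv) for every infinite sequence $f_0,f_1,\dots$ of continuous functions there is one sequence of polynomials $p_k$ with $p_k^{(i)}\to f_i$ uniformly on $C$ for every $i\ge0$.

Three implications are quick.

For (iii)⇒(iv), use (iii) with $n=k$ to pick $p_k$ with $|p_k^{(i)}-f_i|\le1/k$ on $C$ for all $i\le k$; for fixed $i$ this forces $p_k^{(i)}\to f_i$.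

(iv)⇒(ii) is trivial: extend $f_0,\dots,f_n$ by zeros.

For (ii)⇒(i), suppose $J$ is a rectifiable sub-arc with endpoints $z_0\ne z_1$. Then $f_0=0$, $f_1=1$ (and $f_i=0$ for $i\ge2$) violates (1), because $\int_J1\,dz=z_1-z_0\neq0$.

The content is (i)⇒(iii), which is the conjecture. Sections 2–7 prove it. Sections 8–10 then treat arcs that are partly rectifiable.

**Example.** The Koch arc from $0$ to $1$ is obtained by repeatedly replacing each segment by four segments of one third its length, turned by $0,\pi/3,-\pi/3,0$. The $4^k+1$ vertices of generation $k$ lie on the arc, and consecutive ones are at distance $3^{-k}$. So the polygonal sums are $(4/3)^k\to\infty$. Every sub-arc contains a scaled copy of the whole arc, hence no sub-arc is rectifiable.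

## 2. Long polygons and small coefficients

Take $n=1$ and $C$ without rectifiable sub-arcs. The most provocative instance of the claim is a polynomial whose derivative is tiny on all of $C$, but which rises from about $0$ at one end of a short sub-arc to about $1$ at the other. Infinite length suggests how to find it.

Take points $a_0,\dots,a_N$ in order along the sub-arc, with chords $\Delta_j=a_j-a_{j-1}$ and polygonal length $\ell=\sum|\Delta_j|$. Put
$$c_j=\frac{\overline{\Delta_j}}{|\Delta_j|\,\ell}.\qquad\text{Then}\quad |c_j|=\frac1\ell,\qquad c_j\Delta_j=\frac{|\Delta_j|}{\ell}>0,\qquad\sum_jc_j\Delta_j=1.\tag{2}$$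
If a function had derivative $c_j$ on the piece of arc between $a_{j-1}$ and $a_j$, it would gain $c_j\Delta_j$ there and rise by $1$ in total, while its derivative has modulus only $1/\ell$. On the Koch arc in generation $1$ the chords are $\frac13(1,e^{i\pi/3},e^{-i\pi/3},1)$, $\ell=\frac43$, the $c_j$ are $\frac34(1,e^{-i\pi/3},e^{i\pi/3},1)$, and each $c_j\Delta_j$ is $\frac14$. In generation $k$ the derivative has modulus $(3/4)^k$.

How do we turn this into a polynomial? The first thing to try is to smooth the jumps of the step function with values $c_j$ to get a continuous $f$ on $C$, approximate $f$ by a polynomial $q$ using Lavrentiev's theorem, and integrate $q$, as in Proposition 0. This breaks at the integration. All we know about $q$ is its values on $C$ up to a uniform error, and the only bound for the effect of that error on the primitive is (error) × (length), which is infinite. This is not just a weak estimate. If the conjecture is true, there are polynomials with $|q|\le\varepsilon$ on $C$ whose primitive rises by $1$, so uniform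 knowledge of $q$ on $C$ tells us nothing about its primitive.

Therefore we must build approximate steps for which the *primitives* are under control from the start, by a mechanism that never sees the length of $C$. Applying the combination (2) to such steps will make one derivative small. To make $n$ derivatives small we will repeat it $n$ times, and each repetition uses up one controlled primitive.

## 3. Steps whose iterated primitives are controlled

For $u\in(0,1)$ and an integer $q\ge0$ define on $[0,1]$
$$H_u^q(t)=0\ \ (t<u),\qquad H_u^q(t)=\frac{(\phi(t)-\phi(u))^q}{q!}\ \ (t\ge u),\qquad\text{so } H_u^0=1_{[u,1]} .$$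
For $C=[0,1]$, $\phi(t)=t$, this is the truncated power $(t-u)_+^q/q!$, the $q$-fold primitive of a unit step. Note that $H_u^q$ is continuous for $q\ge1$.

**Definition (Property $\mathcal S(m)$, $m\ge0$).** For all $u\in(0,1)$, all integers $R\ge0$ and all $\delta>0$ there is a polynomial $F$ such that

1. $|F^{(r)}(\phi(t))-H_u^{R-r}(t)|\le\delta$ for $0\le r<R$ and $t\in[0,1]$;
2. $|F^{(R)}|\le3$ on $C$, and $|F^{(R)}(\phi(t))-H_u^0(t)|\le\delta$ whenever $|t-u|\ge\delta$;
3. $|F^{(R+i)}|\le\delta$ on $C$ for $1\le i\le m$.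

So $F^{(R)}$ is the step, the lower derivatives are its controlled primitives, and $m$ counts the derivatives of the step that are small. The three conditions become stronger as $\delta$ decreases, so small $\delta$ suffices.

**Example.** Let $C=[0,1]$ and $E(z)=\pi^{-1/2}\int_{-\infty}^ze^{-v^2}dv$. For small $\epsilon>0$ the $R$-fold primitive
$$F(z)=\int_{-\infty}^z\frac1\epsilon E'\Big(\frac{v-u}{\epsilon}\Big)\frac{(z-v)^R}{R!}\,dv,\qquad F^{(R)}(z)=E\Big(\frac{z-u}\epsilon\Big),$$
is an entire function for which 1 and 2 hold with bounds to spare: for real $t$, $F^{(r)}(t)=\pi^{-1/2}\int e^{-y^2}(t-u-\epsilon y)_+^{q}\,dy/q!$ with $q=R-r$, which for $q\ge1$ tends to $(t-u)_+^q/q!$ uniformly on $[0,1]$ as $\epsilon\to0$, and for $q=0$ takes values in $[0,1]$ and tends to the step uniformly on $|t-u|\ge\delta$. A Taylor polynomial of $F$ of high degree then gives $\mathcal S(0)$. But $\mathcal S(1)$ fails on $[0,1]$. With $R=0$, $u=\frac12$ and $\delta<\frac13$, condition 3 gives $|F(1)-F(0)|\le\delta$, while condition 2 gives $|F(1)-F(0)|\ge1-2\delta>\delta$.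

Suppose for a moment that we have polynomials $G_j$ from $\mathcal S(0)$. The following lemma records what the combination of Section 2 does with them. For points $u_0<\dots<u_N$ in $(0,1)$ and complex $c_1,\dots,c_N$, put $a_j=\phi(u_j)$, $\Delta_j=a_j-a_{j-1}$ and
$$K^q=\sum_{j=1}^Nc_j\big(H^q_{u_{j-1}}-H^q_{u_j}\big).$$
Then $K^0=c_j$ on $[u_{j-1},u_j)$ and $K^0=0$ elsewhere. For $q\ge0$ and $z=\phi(t)$ we use
$$\frac{(z-a_{j-1})^{q+1}-(z-a_j)^{q+1}}{(q+1)!}=\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}\,dv,$$
the integral being over the straight segment. It gives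
$$K^{q+1}(t)=\begin{cases}0,&t\le u_0,\\[2pt]\displaystyle\sum_{j<i}c_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}dv+c_i\frac{(z-a_{i-1})^{q+1}}{(q+1)!},&u_{i-1}\le t<u_i,\\[4pt]\displaystyle\sum_{j=1}^Nc_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}dv,&t\ge u_N.\end{cases}\tag{3}$$
For $q=0$ the integrals are just $\Delta_j$, so $K^1$ is the function of Section 2.

**Lemma 1 (combining steps).** Let $|c_j|\le c$ for all $j$, let $R'\ge1$, and let $\delta'>0$ with $2\delta'\le\min_j(u_j-u_{j-1})$. Let $G_j$ ($0\le j\le N$) be a polynomial satisfying 1 and 2 of the definition for $u_j$, $R'$, $\delta'$. Put $F=\sum_{j=1}^Nc_j(G_{j-1}-G_j)$. Then for all $t\in[0,1]$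

(a) $|F^{(r)}(\phi(t))-K^{R'-r}(t)|\le2c(N+1)\delta'$ for $0\le r<R'$;

(b) $|F^{(R')}(\phi(t))|\le9c+2c(N+1)\delta'$.

**Proof.** Collecting terms, $F=\sum_{j=0}^Ne_jG_j$ and $K^q=\sum_{j=0}^Ne_jH^q_{u_j}$, with $e_0=c_1$, $e_j=c_{j+1}-c_j$ for $1\le j\le N-1$, $e_N=-c_N$. So $|e_j|\le2c$. For $r<R'$ each $|G_j^{(r)}(\phi(t))-H^{R'-r}_{u_j}(t)|\le\delta'$, and (a) follows by summing $N+1$ terms. For (b), fix $t$. At most one $j$ has $|t-u_j|<\delta'$, since two such points would be closer than $2\delta'$. For that $j$, $|G_j^{(R')}(\phi(t))-H^0_{u_j}(t)|\le3+1=4$. For all other $j$ this difference is at most $\delta'$. Since $|K^0|\le c$,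
$$|F^{(R')}(\phi(t))|\le c+2c\big(4+(N+1)\delta'\big).\qquad\square$$

It remains to produce steps. On a curved arc the Gaussian of the example is useless as it stands: if $C$ contains a point $\phi(u)+iy$ with $y\ne0$ real, then at this point the derivative of $E((z-\phi(u))/\epsilon)$ is $\pi^{-1/2}\epsilon^{-1}e^{y^2/\epsilon^2}$, which explodes as $\epsilon\to0$. The Gaussian behaves well in a horizontal strip. So we map a thin neighborhood of $C$ conformally onto a strip and transplant it.

## 4. A conformal strip around the arc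

We recall the facts used here. **Schoenflies theorem for arcs** (see Moise, *Geometric Topology in Dimensions 2 and 3*, or Newman, *Topology of Plane Sets*): there is a homeomorphism $\Phi:\mathbb R^2\to\mathbb C$ with $\Phi(t,0)=\phi(t)$ for $t\in[0,1]$. **Carathéodory's theorem:** a conformal map of the disc onto the interior of a Jordan curve extends to a homeomorphism of the closures. **Koebe's $\frac14$-theorem:** if $g$ is univalent on $D(x,1)$, then $g(D(x,1))\supset D(g(x),\frac14|g'(x)|)$.

Let $Q=[-1,2]\times[-1,1]$ and $D=\operatorname{diam}\Phi(Q)\ge\operatorname{diam}C$. We measure the distortion of $\Phi$ by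
$$\omega(s)=\max\{|\Phi(P)-\Phi(P')|:P,P'\in Q,\ |P-P'|_\infty\le s\}\quad(s>0),$$
$$d(s)=\min\{|\Phi(P)-\Phi(P')|:P,P'\in Q,\ \text{first coordinates differing by}\ge s\}\quad(0<s\le3).$$
By uniform continuity $\omega(s)\to0$ as $s\to0$. By compactness and injectivity $d(s)>0$. Clearly $\omega$ and $d$ are nondecreasing. For $\Phi=$ identity and $C=[0,1]$, one has $\omega(s)=\sqrt2\,s$ for $s\le2$ and $d(s)=s$.

For $0<h\le1$ let $U=\Phi\big((-h,1+h)\times(-h,h)\big)$, a Jordan domain containing $C$. For $w=\Phi(t,y)\in U$ put $\tau(w)=t$, the "position along the arc". Let $T_s=\{w\in U:\tau(w)=s\}$ for $-h<s<1+h$, and let $\rho=\omega(2h)$. Then $T_s$ lies in the closed disc of radius $\rho$ about $\Phi(s,0)$, and every point $\Phi(t,y)$ of $U$ is within $\rho$ of the boundary point $\Phi(t,h)$.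

Let $S=\{|\operatorname{Im}\zeta|<1\}$. Take a Riemann map from the disc onto $U$, extended to the closed disc. Precompose it with an automorphism of the disc so that $-1\mapsto\Phi(-h,0)$ and $+1\mapsto\Phi(1+h,0)$, and pass to the strip by $\zeta=\frac2\pi\log\frac{1+z}{1-z}$. This gives a conformal map $g:S\to U$ that extends to a homeomorphism of $\overline S\cup\{\pm\infty\}$ onto $\overline U$ with $g(-\infty)=\Phi(-h,0)$, $g(+\infty)=\Phi(1+h,0)$. The lines $\operatorname{Im}\zeta=\pm1$ correspond to the two open arcs of $\partial U$ between these points. The endpoints $\Phi(s,\pm h)$ of $T_s$ lie on different ones of these arcs. Hence $\gamma_s=g^{-1}(T_s)$ is a connected subset of $S$ whose closure meets both lines $\operatorname{Im}\zeta=1$ and $\operatorname{Im}\zeta=-1$. Finally put $\theta=\tau\circ g$. It is continuous on $S$, with $\theta(v)\to-h$ as $v\to-\infty$ and $\theta(v)\to1+h$ as $v\to+\infty$ along $\mathbb R$.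

The next lemma says that $\operatorname{Re}\zeta$ is a faithful, slow coordinate along the arc: $\theta$ hardly depends on $\operatorname{Im}\zeta$, is almost monotone on $\mathbb R$, and $g$ moves slowly on $\mathbb R$.

**Lemma 2.** Let $0<\sigma<1$ and let $h$ be so small that $\rho<d(\sigma)e^{-29}$. Then

(a) $|\theta(\zeta)-\theta(\operatorname{Re}\zeta)|\le\sigma$ for all $\zeta\in S$;

(b) if $x<y$ are real, then $\theta(x)\le\theta(y)+\sigma$;

(c) $|g(x)-g(y)|\le4\rho|x-y|$ for real $x,y$.

**Step 1: slow motion on the real line (c).** For real $x$ the disc $D(x,1)$ lies in $S$, so by Koebe's theorem $\frac14|g'(x)|\le\operatorname{dist}(g(x),\partial U)\le\rho$. Integrate.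

**Step 2: little dependence on the height (a).** The tool is a length–area estimate: many disjoint semicircles would have to be mapped across one fat annulus. Suppose $|\theta(\zeta)-\theta(x)|>\sigma$ with $x=\operatorname{Re}\zeta$. By symmetry let $\operatorname{Im}\zeta>0$, and put $c=x+i$. There are $s,s'$ between $\theta(x)$ and $\theta(\zeta)$ with $|s-s'|=\sigma$. By continuity the vertical segment $[x,\zeta]$ meets both $\gamma_s$ and $\gamma_{s'}$, at points of distance at most $1$ from $c$. Both sets are connected and contain points with imaginary part arbitrarily close to $-1$, hence with distance from $c$ exceeding any given $r<2$. So for each $r\in(1,2)$ both meet the circle $|\zeta'-c|=r$. The part of this circle in $S$ is the semicircle $\beta_r=\{c+re^{i\alpha}:\pi<\alpha<2\pi\}$, because $-1<1+r\sin\alpha<1$ holds exactly when $\sin\alpha<0$. So $\beta_r$ contains an arc joining $\gamma_s$ to $\gamma_{s'}$.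

Let $q_0=\Phi(s,0)$ and $\mathcal A=\{\rho<|w-q_0|<d(\sigma)\}$. We have $T_s\subset\overline D(q_0,\rho)$, and $T_{s'}\cap D(q_0,d(\sigma))=\emptyset$ by the definition of $d$. Hence the $g$-image of that arc has a piece running inside $\mathcal A$ from one boundary circle to the other. Along this piece $\log|w-q_0|$ changes by $\Lambda=\log(d(\sigma)/\rho)$. By Cauchy–Schwarz, since $\beta_r$ has length $\pi r$,
$$\Lambda^2\le\Big(\int_{\beta_r\cap g^{-1}(\mathcal A)}\frac{|g'|}{|g-q_0|}|d\zeta|\Big)^2\le\pi r\int_{\beta_r\cap g^{-1}(\mathcal A)}\frac{|g'|^2}{|g-q_0|^2}|d\zeta| .$$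
Divide by $r$ and integrate over $r\in(1,2)$. Since $g$ is injective, the area integral on the right is at most the integral over $\mathcal A$ in the image:
$$\Lambda^2\log2\le\pi\iint_{\mathcal A}\frac{dA(w)}{|w-q_0|^2}=2\pi^2\Lambda .$$
So $\Lambda\le2\pi^2/\log2<29$. But the hypothesis says $\Lambda>29$, a contradiction.

**Step 3: almost monotone (b).** Suppose $x<y$ and $\theta(x)>\theta(y)+\sigma$. The set
$$L=\{\zeta\in S:\theta(\zeta)\le\theta(y)\}=g^{-1}\Phi\big((-h,\theta(y)]\times(-h,h)\big)$$
is connected. It contains $y$, and all real $v$ near $-\infty$ since $\theta(v)\to-h<\theta(y)$. So it contains a point $\zeta$ with $\operatorname{Re}\zeta=x$. Then $\theta(\zeta)\le\theta(y)<\theta(x)-\sigma$, contradicting (a). $\square$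

## 5. Transplanting the Gaussian step: $\mathcal S(0)$ on every arc

**Lemma 3.** $\mathcal S(0)$ holds for every Jordan arc $C$.

The step will be $E(g^{-1}(w)-X)$ with a suitable shift $X$. The point is to get its primitives in $w$ without integrating along $C$. We write them as integrals in the strip variable against the rapidly decaying $E'$, with kernel $(w-g(v))^R/R!$.

**Step 1: the Gaussian in the strip.** Let $E(\zeta)=\pi^{-1/2}\int_{-\infty}^\zeta e^{-v^2}dv$, and let $x=\operatorname{Re}\zeta$. On $S$ we have
$$|E'(\zeta)|=\pi^{-1/2}e^{-x^2+(\operatorname{Im}\zeta)^2}\le\frac{e}{\sqrt\pi}e^{-x^2}\le2e^{-x^2}.$$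
Since $0\le E\le1$ on $\mathbb R$, going vertically from $x$ to $\zeta$ gives $|E|\le1+e/\sqrt\pi<2.6$. In the same way, with $\varepsilon_A=E(-A)+2e^{-A^2}=1-E(A)+2e^{-A^2}\to0$ as $A\to\infty$, we have $|E|\le\varepsilon_A$ for $x\le-A$ and $|E-1|\le\varepsilon_A$ for $x\ge A$.

**Step 2: definition of $F$ and its derivatives.** Fix $u,R,\delta$ and put $a=\phi(u)$. Let $\sigma\in(0,1)$, and then let $h\le1$ satisfy $2h\le\sigma$ and $\rho<d(\sigma)e^{-29}$. Both are chosen in Step 5. Since $\theta$ runs from $-h$ to $1+h$ along $\mathbb R$, there is a real $X$ with $\theta(X)=u$. Then $g(X)\in T_u$, so $|g(X)-a|\le\rho$. For $w\in U$, $\zeta=g^{-1}(w)$ and $q\ge0$ put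
$$F_q(w)=\int_{-\infty}^{\zeta}E'(v-X)\frac{(w-g(v))^q}{q!}\,dv .$$
The integral is along $\mathbb R$ to $x=\operatorname{Re}\zeta$ and then vertically to $\zeta$; it converges because $g$ is bounded. With $B_l(\zeta)=\int_{-\infty}^\zeta E'(v-X)g(v)^l\,dv$, which is holomorphic in $S$ with $B_l'(\zeta)=E'(\zeta-X)g(\zeta)^l$, the binomial formula gives
$$F_q(w)=\sum_{l=0}^q\frac{(-1)^l}{l!\,(q-l)!}\,w^{q-l}B_l(g^{-1}(w)).$$
So $F_q$ is holomorphic in $U$. Differentiate for $q\ge1$. Differentiating the powers of $w$ gives $F_{q-1}$. Differentiating the $B_l$ gives $E'(\zeta-X)\frac{(w-g(\zeta))^q}{q!}\cdot\frac{d\zeta}{dw}=0$, since $g(\zeta)=w$. Hence $F_q'=F_{q-1}$, and $F_0(w)=E(\zeta-X)$. Let $F=F_R$. Then $F^{(r)}=F_{R-r}$ for $0\le r\le R$ and $F^{(R)}(w)=E(\zeta-X)$.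

**Step 3: the primitives are close to $E(\zeta-X)(w-a)^q/q!$.** Let $q=R-r\ge1$. All of $w,g(v),a$ lie in $\Phi(Q)$. For $|\alpha|,|\beta|\le D$ one has $|\alpha^q-\beta^q|/q!\le|\alpha-\beta|D^{q-1}/(q-1)!\le|\alpha-\beta|e^D$. Therefore
$$\Big|F^{(r)}(w)-E(\zeta-X)\frac{(w-a)^q}{q!}\Big|\le e^DI,\qquad I=\int|E'(v-X)|\,|g(v)-a|\,|dv| ,\tag{4}$$
along the path of Step 2. On the real part, Lemma 2(c) gives $|g(v)-a|\le4\rho|v-X|+\rho$, and the contribution is at most $\int_{\mathbb R}2e^{-s^2}(4\rho|s|+\rho)\,ds=2\rho(4+\sqrt\pi)\le12\rho$. On the vertical part, $v$ and $x=\operatorname{Re}v$ have $\Phi$-preimages of $g(v),g(x)$ whose first coordinates differ by at most $\sigma$ (Lemma 2(a)) and whose second coordinates differ by at most $2h\le\sigma$, so $|g(v)-g(x)|\le\omega(\sigma)$. This part has length at most $1$, so its contribution is at most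
$$2e^{-(x-X)^2}\big(\omega(\sigma)+4\rho|x-X|+\rho\big)\le2\omega(\sigma)+2\rho\max_{s\ge0}e^{-s^2}(4s+1)\le2\omega(\sigma)+6\rho .$$
Here we used $e^{-s^2}\le1/(1+s^2)$ and $(4s+1)\le3(1+s^2)$, which holds because $3s^2-4s+2$ has negative discriminant. As $\rho=\omega(2h)\le\omega(\sigma)$, we get $I\le20\,\omega(\sigma)$. Only the distances $|g(v)-a|$ entered, never a length along $C$.

**Step 4: $E(\zeta-X)$ is a step on $C$.** Let $w=\phi(t)$, so that $\theta(\zeta)=\tau(w)=t$, and $x=\operatorname{Re}\zeta$. If $t\le u-3\sigma$, then $\theta(x)\le u-2\sigma$ by Lemma 2(a). If we had $X<x$, Lemma 2(b) would give $u=\theta(X)\le\theta(x)+\sigma\le u-\sigma$, which is false. So $x\le X$. The positions $\theta(x),\theta(X)$ differ by at least $2\sigma$, so $|g(X)-g(x)|\ge d(2\sigma)\ge d(\sigma)$. By Lemma 2(c), $X-x\ge A:=d(\sigma)/(4\rho)$. If $t\ge u+3\sigma$, then $\theta(x)\ge u+2\sigma$; having $x<X$ would give $\theta(x)\le u+\sigma$, so $x\ge X$, and as before $x-X\ge A$. By Step 1,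
$$|E(\zeta-X)-H_u^0(t)|\le\varepsilon_A\qquad\text{for }|t-u|\ge3\sigma .\tag{5}$$
Now let $q\ge1$. If $|t-u|\ge3\sigma$, then $\big|E(\zeta-X)\frac{(w-a)^q}{q!}-H_u^q(t)\big|\le\varepsilon_A\frac{D^q}{q!}\le\varepsilon_Ae^D$. If $|t-u|<3\sigma$, this difference is at most $4|w-a|^q/q!\le4\,\omega(3\sigma)e^D$, since $|E-H_u^0|\le4$ and $|w-a|\le\omega(3\sigma)$.

**Step 5: choice of parameters, and polynomials.** Choose $\sigma$ with $3\sigma\le\delta$ and $e^D(20\,\omega(\sigma)+4\,\omega(3\sigma))<\delta/3$. With $\sigma$ fixed, choose $h$ as required in Step 2 and so small, hence $A$ so large, that $\varepsilon_Ae^D<\delta/3$. By (4) and Step 4, $|F^{(r)}(\phi(t))-H_u^{R-r}(t)|<\frac23\delta$ for $r<R$. By (5), $|F^{(R)}(\phi(t))-H_u^0(t)|<\frac13\delta$ for $|t-u|\ge\delta$, and $|F^{(R)}|<2.6$. Finally $U$ is simply connected, so by **Runge's theorem** there are polynomials converging to $F$ locally uniformly in $U$, and then their derivatives converge to those of $F$ locally uniformly as well. A polynomial whose derivatives of orders $0,\dots,R$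 are within $\min(\delta/3,0.4)$ of those of $F$ on $C$ satisfies 1 and 2. Condition 3 is empty for $m=0$. $\square$

## 6. Spending infinite length: from $\mathcal S(m)$ to $\mathcal S(m+1)$

**Lemma 4.** If $C$ has no rectifiable sub-arc, then $\mathcal S(m)$ implies $\mathcal S(m+1)$. Hence $\mathcal S(m)$ holds for all $m\ge0$.

To get a step at level $R$ we combine steps of level $R+1$, so that the first primitives $H^1$ get turned into a new step by the mechanism of Section 2.

**Step 1: a short sub-arc and a long polygon in it.** Fix $u,R$ and $0<\delta\le1$. Choose $\eta\in(0,\delta]$ with $[u-\eta,u+\eta]\subset(0,1)$ such that $\mu:=\operatorname{diam}\phi([u-\eta,u+\eta])$ satisfies $\mu\le1$ and $3\mu e^D\le\delta/2$. Since $\phi([u-\eta,u+\eta])$ is not rectifiable, there is a partition $u-\eta=u_0<\dots<u_N=u+\eta$ with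
$$\ell:=\sum_{j=1}^N|\Delta_j|\ge\frac{11}\delta,\qquad a_j=\phi(u_j),\quad\Delta_j=a_j-a_{j-1}.$$
Take $c_j$ from (2), so $|c_j|=1/\ell$, $\sum c_j\Delta_j=1$ and $\sum|c_j||\Delta_j|=1$. Let $\delta'>0$ satisfy $2\delta'\le\min_j(u_j-u_{j-1})$ and $(N+1)\delta'\le\delta/8$. Let $G_j$ be given by $\mathcal S(m)$ for $u_j$, with $R+1$ in place of $R$ and $\delta'$ in place of $\delta$. Put $F=\sum_{j=1}^Nc_j(G_{j-1}-G_j)$. We apply Lemma 1 with $R'=R+1$ and $c=1/\ell$. Its error term is
$$\frac2\ell(N+1)\delta'\le\frac{\delta}{4\ell}\le\frac\delta2 .$$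

**Step 2: the derivatives of orders $R+1,\dots,R+1+m$ are small (condition 3).** For order $R+1$, Lemma 1(b) gives $|F^{(R+1)}|\le(9+\frac\delta4)/\ell\le11/\ell\le\delta$ on $C$. For order $R+1+i$ with $1\le i\le m$, condition 3 for the $G_j$ and $F=\sum_{j=0}^N e_jG_j$ with $|e_j|\le2/\ell$ give $|F^{(R+1+i)}|\le\frac2\ell(N+1)\delta'\le\delta$.

**Step 3: order $R$ is a step (condition 2).** By Lemma 1(a), $|F^{(R)}(\phi(t))-K^1(t)|\le\delta/2$. By (3) with $q=0$, $K^1(t)=0$ for $t\le u_0$ and $K^1(t)=\sum c_j\Delta_j=1$ for $t\ge u_N$. For $u_{i-1}\le t<u_i$,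
$$|K^1(t)|=\Big|\sum_{j<i}c_j\Delta_j+c_i(\phi(t)-a_{i-1})\Big|\le1+\frac\mu\ell\le2 .$$
So $|F^{(R)}|\le2+\frac12\le3$ on $C$. If $|t-u|\ge\delta$, then $|t-u|\ge\eta$, so $t\le u_0$ or $t\ge u_N$. There $K^1(t)=H_u^0(t)$, whence $|F^{(R)}(\phi(t))-H_u^0(t)|\le\delta/2$.

**Step 4: orders $r<R$ are the right primitives (condition 1).** Let $q=R-r\ge1$, $z=\phi(t)$, $a=\phi(u)$. By Lemma 1(a), $|F^{(r)}(z)-K^{q+1}(t)|\le\delta/2$. We show $|K^{q+1}(t)-H_u^q(t)|\le3\mu e^D\le\delta/2$, using (3).

For $t\le u_0$ both functions vanish.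

For $t\ge u_N$ we use $\sum c_j\Delta_j=1$ to write
$$K^{q+1}(t)-\frac{(z-a)^q}{q!}=\sum_{j=1}^Nc_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q-(z-a)^q}{q!}\,dv .$$
The points $a_j$ lie in the disc of radius $\mu$ about $a$ and in the disc of radius $D$ about $z$, and discs are convex. So $|v-a|\le\mu$ and $|z-v|,|z-a|\le D$, and the integrand is at most $\mu e^D$ by the inequality used for (4). Since $\sum|c_j||\Delta_j|=1$, the whole difference is at most $\mu e^D$.

For $u_{i-1}\le t<u_i$ the point $z$ lies on the short sub-arc, so $|z-v|\le\mu$ on all segments, and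
$$|K^{q+1}(t)|\le\sum_{j<i}|c_j||\Delta_j|\,\mu^q+\frac{\mu^{q+1}}\ell\le2\mu,\qquad|H_u^q(t)|\le\mu^q\le\mu .$$
The difference is at most $3\mu$.

So $F$ has properties 1–3 with $m+1$ in place of $m$. Lemma 3 starts the induction. $\square$

## 7. Gluing Taylor polynomials: the proof of (i)⇒(iii)

Let $C$ have no rectifiable sub-arc and let $f_0,\dots,f_n$ be continuous on $C$. Near each point $z_j$ of a fine division of $C$, the polynomial with the prescribed derivatives $f_i(z_j)$ at $z_j$ is a good local solution. Steps with small derivatives let us switch from one local solution to the next.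

**Step 1: local solutions.** For $N\ge2$ let $u_j=j/N$, $z_j=\phi(u_j)$ and $P_j(z)=\sum_{i=0}^nf_i(z_j)(z-z_j)^i/i!$ for $0\le j\le N-1$. Put
$$M_N=\max\{|P_j^{(i)}(\phi(t))-f_i(\phi(t))|:\ 0\le i\le n,\ 0\le j\le N-1,\ t\in[0,1],\ |t-u_j|\le2/N\}.$$
With $z=\phi(t)$,
$$|P_j^{(i)}(z)-f_i(z)|\le|f_i(z_j)-f_i(z)|+\sum_{l=i+1}^n\max_C|f_l|\,\frac{|z-z_j|^{l-i}}{(l-i)!},$$
and $|z-z_j|\to0$ uniformly as $N\to\infty$. So $M_N\to0$.

**Step 2: the glued polynomial.** Fix $N$. For $0<\delta<1/(2N)$ let $F_j$ ($1\le j\le N-1$) be given by $\mathcal S(n)$ with $u=u_j$, $R=0$: $|F_j|\le3$ on $C$, $|F_j(\phi(t))-H^0_{u_j}(t)|\le\delta$ for $|t-u_j|\ge\delta$, and $|F_j^{(i)}|\le\delta$ on $C$ for $1\le i\le n$. Put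
$$p=P_0+\sum_{j=1}^{N-1}F_j\,(P_j-P_{j-1}) .$$
With $F_0=1$ and $F_N=0$ this is $\sum_{k=0}^{N-1}(F_k-F_{k+1})P_k$, a combination of the $P_k$ with weights of sum $1$.

**Step 3: the error.** Let $t\in[u_k,u_{k+1})$ (closed on the right if $k=N-1$), $z=\phi(t)$, $0\le i\le n$. Write $O_N(\delta)$ for a quantity bounded by $\delta$ times a constant depending only on $N$, $n$, $C$, $\phi$ and the $f_i$. In the Leibniz formula for $(F_j(P_j-P_{j-1}))^{(i)}$ every term except the one with $F_j$ undifferentiated contains some $F_j^{(l)}$ with $1\le l\le n$. Hence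
$$p^{(i)}(z)=P_0^{(i)}(z)+\sum_jF_j(z)(P_j-P_{j-1})^{(i)}(z)+O_N(\delta).$$
Since $H^0_{u_j}(t)=1$ exactly for $j\le k$, $\sum_jH^0_{u_j}(t)(P_j-P_{j-1})^{(i)}=P_k^{(i)}-P_0^{(i)}$. So
$$p^{(i)}(z)=P_k^{(i)}(z)+\sum_j\big(F_j(z)-H^0_{u_j}(t)\big)(P_j-P_{j-1})^{(i)}(z)+O_N(\delta).$$
At most one $j$ has $|t-u_j|<\delta$. For it, $|t-u_j|$ and $|t-u_{j-1}|$ are at most $2/N$, so $(P_j-P_{j-1})^{(i)}(z)$ has modulus at most $2M_N$, and its term is at most $4\cdot2M_N$. The other terms are $O_N(\delta)$. Finally $|P_k^{(i)}(z)-f_i(z)|\le M_N$. Altogether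
$$|p^{(i)}-f_i|\le9M_N+O_N(\delta)\quad\text{on }C,\qquad0\le i\le n .$$
Choose $N$ large, then $\delta$ small. This proves (i)⇒(iii), and with Section 1 it completes the proof of Theorem 1. $\blacksquare$

## 8. One derivative on an arbitrary arc

For $n=1$ the two extremes, Proposition 0 and Theorem 1, are joined by a statement for every arc. Only Lemma 3 is needed, since it holds without any assumption on length.

**Theorem 2.** Let $C$ be any Jordan arc and let $f_0,f_1$ be continuous on $C$. There are polynomials with $p_k\to f_0$, $p_k'\to f_1$ uniformly on $C$ if and only if $\int_Jf_1\,dz=f_0(z_1)-f_0(z_0)$ for every rectifiable sub-arc $J$ of $C$ (from $z_0$ to $z_1$).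

**Proof.** Necessity is (1). For sufficiency let $0<\varepsilon<1$.

**Step 1: integrate as in the rectifiable case, and look at the error.** By Lavrentiev's theorem take a polynomial $q$ with $|q-f_1|\le\varepsilon$ on $C$, let $Q'=q$, and let $b(t)=(f_0-Q)(\phi(t))$. If $\phi([s,t])$ is rectifiable, then by hypothesis $b(t)-b(s)=\int_{\phi([s,t])}(f_1-q)\,dz$, so
$$|b(t)-b(s)|\le\varepsilon\operatorname{length}\phi([s,t]).$$
This holds trivially if the length is infinite. So wherever the error changes a lot, the arc is long, and long arcs let us correct it cheaply.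

**Step 2: cheap corrections.** Choose $0<v_0<\dots<v_M<1$ with $M\ge1$ such that $b$ oscillates by at most $\varepsilon$ on $[0,v_0]$, on each $[v_{i-1},v_i]$ and on $[v_M,1]$. Let $\kappa_i=b(v_i)-b(v_{i-1})$. If $\kappa_i\ne0$, then $\phi([v_{i-1},v_i])$ has length at least $|\kappa_i|/\varepsilon$, so $[v_{i-1},v_i]$ has a partition with polygonal length $\ell_i\ge|\kappa_i|/(2\varepsilon)$. On its subintervals put $c_j=\kappa_i\overline{\Delta_j}/(|\Delta_j|\ell_i)$, so that $|c_j|=|\kappa_i|/\ell_i\le2\varepsilon$ and $c_j\Delta_j=\kappa_i|\Delta_j|/\ell_i$. If $\kappa_i=0$, use the single interval $[v_{i-1},v_i]$ with coefficient $0$. Let $v_0=u_0<\dots<u_N=v_M$ be the combined partition. Let $G_j$ be given by Lemma 3 for $u_j$, $R=1$ and $\delta'$ with $2\delta'\le\min_j(u_j-u_{j-1})$. Put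
$$p=Q+b(v_0)+p_0,\qquad p_0=\sum_{j=1}^Nc_j(G_{j-1}-G_j).$$
We apply Lemma 1 with $R'=1$ and $c=2\varepsilon$, and write $O_N(\delta')$ for its error term $4\varepsilon(N+1)\delta'$.

**Step 3: $p$ is close to $f_0$.** By Lemma 1(a), $p_0(\phi(t))=K^1(t)+O_N(\delta')$. By (3) with $q=0$, for $t\in[v_{i-1},v_i]$ the complete chords before $v_{i-1}$ contribute $\sum_{l<i}\kappa_l=b(v_{i-1})-b(v_0)$, the complete chords after it contribute $\lambda\kappa_i$ with $\lambda\in[0,1]$, and the incomplete one contributes at most $2\varepsilon D$ in modulus. So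
$$K^1(t)=b(v_{i-1})-b(v_0)+\lambda\kappa_i+O(2\varepsilon D).$$
Since $|b(t)-b(v_{i-1})|\le\varepsilon$ and $|\kappa_i|\le\varepsilon$, the function $b(v_0)+K^1$ differs from $b$ by at most $2\varepsilon+2\varepsilon D$ on $[v_0,v_M]$. On $[0,v_0]$ we have $K^1=0$, and on $[v_M,1]$ we have $K^1=b(v_M)-b(v_0)$; there the difference is at most $\varepsilon$. As $f_0-Q$ is $b$ on $C$,
$$|p-f_0|\le2\varepsilon+2\varepsilon D+O_N(\delta')\quad\text{on }C.$$

**Step 4: $p'$ is close to $f_1$.** By Lemma 1(b), $|p_0'|\le18\varepsilon+O_N(\delta')$ on $C$. Hence $|p'-f_1|\le|q-f_1|+|p_0'|\le19\varepsilon+O_N(\delta')$. Let $\delta'\to0$, then $\varepsilon\to0$. $\square$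

## 9. The length of an arc as an extremal value

The estimate "increment at most maximal derivative times length" turns out to be sharp on every arc, including the case of infinite length. In particular this confirms what Section 2 predicted: on a nonrectifiable arc a bound for $p'$ on $C$ gives no bound for the increments of $p$.

**Corollary.** For every Jordan arc $C$ with endpoints $z_0,z_1$,
$$\sup\{|p(z_1)-p(z_0)|:p\text{ polynomial},\ |p'|\le1\text{ on }C\}=\operatorname{length}(C)\in(0,\infty].$$

**Proof.** **Step 1: $C$ rectifiable, of length $L$.** The inequality $\le$ is clear from $p(z_1)-p(z_0)=\int_Cp'\,dz$. For $\ge$, let $\varepsilon>0$ and take a partition $0=t_0<\dots<t_N=1$ whose chords $\Delta_j$ satisfy $\sum|\Delta_j|\ge L-\varepsilon$. The step function equal to $\overline{\Delta_j}/|\Delta_j|$ on $\phi([t_{j-1},t_j))$ has integral $\sum_j\overline{\Delta_j}\Delta_j/|\Delta_j|=\sum|\Delta_j|$ along $C$. Interpolate it linearly in $t$ on very short intervals around the interior $t_j$. This gives a continuous $f$ with $|f|\le1$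 on $C$, and it changes the integral by at most twice the total length of the arcs over these intervals. This is at most $\varepsilon$ if the intervals are short, since arc length along a rectifiable arc is a continuous function of the parameter. So $|\int_Cf\,dz|\ge L-2\varepsilon$. By Lavrentiev's theorem take a polynomial $q$ with $|q-f|<\varepsilon$ on $C$, and let $p$ be a primitive of $q/(1+\varepsilon)$. Then $|p'|\le1$ on $C$ and $|p(z_1)-p(z_0)|\ge(L-2\varepsilon-\varepsilon L)/(1+\varepsilon)$, which tends to $L$ as $\varepsilon\to0$.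

**Step 2: $C$ not rectifiable.** There are partitions of $[0,1]$ with arbitrarily large polygonal length. Dropping the points $0$ and $1$ costs at most $2\operatorname{diam}C$. So there are $0<u_0<\dots<u_N<1$ with polygonal length $\ell$ arbitrarily large. Take $c_j$ from (2), $R=1$, $G_j$ from Lemma 3 with small $\delta'$, and $p=\sum c_j(G_{j-1}-G_j)$. If $(N+1)\delta'\le1$, Lemma 1(b) with $c=1/\ell$ gives $|p'|\le11/\ell$ on $C$. By Lemma 1(a), $p(\phi(1))-p(\phi(0))$ differs from $K^1(1)-K^1(0)=1$ by at most $4(N+1)\delta'/\ell$, which is at most $\frac12$ for small $\delta'$. So $\ell p/11$ has derivative at most $1$ on $C$ and increment at least $\ell/22$. The supremum is $\infty$. $\square$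

## 10. Two derivatives on a partly rectifiable arc

By Theorem 1 the relations (1) are the only obstruction when they are empty, by Proposition 0 when $C$ is rectifiable, and by Theorem 2 when $n=1$. For $n\ge2$ on arcs that contain some rectifiable sub-arcs, they do not suffice.

**Theorem 3.** There is a Jordan arc $C$ and a nonconstant continuous $f_0$ on $C$ such that $f_0$, $f_1=f_2=\dots=0$ satisfy all relations $\int_Jf_{i+1}\,dz=f_i(z_1)-f_i(z_0)$ on rectifiable sub-arcs $J$, but for no $n\ge2$ is the approximation possible for $f_0,0,\dots,0$.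

**Proof.** **Step 1: the arc.** We make a graph over $[0,1]$ that is rectifiable exactly over the gaps of a Cantor set, with total length infinite near every point of the Cantor set. Let $K\subset[0,1]$ be the Cantor set obtained by keeping from each interval of length $L$ its two end intervals of length $L/4$. At generation $k\ge0$ there are $2^k$ intervals of length $4^{-k}$, and $2^k$ gaps (their middle halves) of length $w_k=\frac12 4^{-k}$. Let $\psi=0$ on $K$, and on each generation-$k$ gap let $\psi$ be a sawtooth with $2^k$ equal teeth of height $w_k$, vanishing at the ends of the gap. Since $w_k\to0$, $\psi$ is a uniform limit of continuous functions, so it is continuous. Let $C$ be its graph, $\phi(t)=t+i\psi(t)$.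

**Step 2: its rectifiable sub-arcs.** A tooth with base $\beta$ and height $w_k$ has length between $2w_k$ and $2w_k+\beta$. The $2^k$ teeth of a gap have total base $w_k$. So the arc over a generation-$k$ gap has length $\lambda_k$ with
$$2^{-k}=2^k\cdot2w_k\le\lambda_k\le2^{-k}+w_k\le2\cdot2^{-k} .$$
An open interval meeting $K$ contains a whole generation-$k_0$ interval for some $k_0$. That interval contains $2^{k-k_0}$ gaps of each generation $k\ge k_0$, so the arc over it has length at least $\sum_{k\ge k_0}2^{k-k_0}2^{-k}=\infty$. Hence a rectifiable sub-arc lies over a closed interval whose interior misses $K$, that is, over a subinterval of a closed gap.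

**Step 3: the function.** Let $f_0(\phi(t))=\chi(t)$, where $\chi$ is the Cantor function of $K$: continuous, $\chi(0)=0$, $\chi(1)=1$, constant on each closed gap. By Step 2, $f_0$ is constant on every rectifiable sub-arc, so all relations read $0=0$ and hold.

**Step 4: small $p'$ and $p''$ force a small increment.** Let $p$ be a polynomial with $|p'|,|p''|\le\varepsilon$ on $C$. Let $(a,b)$ be a gap of generation $k$ and $J$ the arc over it; $a,b\in K$, so $J$ runs from $a$ to $b$. Integration by parts gives
$$p(b)-p(a)=p'(a)(b-a)+\int_J(b-z)p''(z)\,dz .$$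
On $J$ both $|b-\operatorname{Re}z|$ and $|\operatorname{Im}z|$ are at most $w_k$, so $|b-z|\le2w_k$. Since $\lambda_k\le2$,
$$|p(b)-p(a)|\le\varepsilon(w_k+2w_k\lambda_k)\le5\varepsilon w_k .$$
A bound for $p'$ alone would only give $\varepsilon\lambda_k$ here, and $\sum_k2^k\lambda_k=\infty$. The second derivative replaces $\lambda_k$ by the width $w_k$ of the gap, and the widths are summable: the gaps of all generations have total length $\sum_k2^kw_k=1$. For each $m$ the interval $[0,1]$ is made up of the gaps of generations below $m$ and the $2^m$ generation-$m$ intervals. The latter contribute to $p(1)-p(0)$ at most $2^m4^{-m}\max_{[0,1]}|p'|$, which tends to $0$ as $m\to\infty$, because $p$ is one fixed polynomial. Therefore $|p(1)-p(0)|\le5\varepsilon$.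

**Step 5: contradiction.** If the approximation were possible for some $n\ge2$, there would be polynomials $p_k\to f_0$, $p_k'\to0$, $p_k''\to0$ uniformly on $C$. By Step 4, $p_k(1)-p_k(0)\to0$. But $p_k(1)-p_k(0)\to\chi(1)-\chi(0)=1$. $\square$
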